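
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\numberwithin{equation}{section}

\title{Small maximum cuts: multiple edges do not help}


\begin{abstract}
Let $f(m)$ be the smallest possible size of a maximum cut in a simple graph with $m$ edges, and let $f_w(m)$ be the corresponding minimum over loopless multigraphs with $m$ edges. We prove that $f(m)=f_w(m)$ for every $m$. The common value is attained by a subgraph of a disjoint union of cliques: for $m\ge1$ it is the minimum of $\sum_i\lfloor n_i^2/4\rfloor$ over all choices of clique sizes $n_i\ge 2$ with $\sum_i\binom{n_i}{2}\ge m$.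
\end{abstract}

\section{The question and the answer}

All graphs are finite. A multigraph has no loops, and its edges are counted with multiplicity; we write $w(s,t)$ for the number of edges joining $s$ and $t$. For a multigraph $G$ let $f(G)$ be the size of a maximum cut, that is, the maximum number of edges between $V_1$ and $V_2$ over all partitions $V(G)=V_1\cup V_2$. Put
\[
 f(m)=\min\{f(G): G\text{ a simple graph with } m \text{ edges}\},
\]
and let $f_w(m)$ be the same minimum over all multigraphs with $m$ edges. Thus $f_w(m)\le f(m)$, and $f(0)=f_w(0)=0$. (If loops were allowed, $m$ loops at one vertex would give $0$ for every $m$.)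

A random partition cuts half of the edges on average, so $f(G)\ge m/2$, and the question is by how much this must be exceeded. Cliques exceed it by little: $K_N$ has $\binom N2$ edges and maximum cut $\lfloor N^2/4\rfloor$, and
\begin{equation}\label{eq:clique}
 2\lfloor N^2/4\rfloor-\tbinom N2=\lfloor N/2\rfloor .
\end{equation}
Hence disjoint unions of cliques are natural candidates for the minimum. Put $g(0)=0$ and, for $m\ge1$,
\begin{equation}\label{eq:g}
 g(m)=\min\Big\{\sum_i\Big\lfloor \frac{n_i^2}{4}\Big\rfloor:\ n_i\ge 2,\ \sum_i\binom{n_i}{2}\ge m\Big\},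
\end{equation}
where the minimum is over finite families $(n_i)$. For example, $K_2,K_3,K_4$ cost $1,2,4$ and have $1,3,6$ edges, and larger cliques cost at least $6$. So at most $1,3,4,6$ edges are available at cost $1,2,3,4$, and $g(1),\dots,g(6)=1,2,2,3,4,4$.

Could multiple edges do better? Multigraphs certainly arise here. \emph{Identifying two nonadjacent vertices never increases the maximum cut}, because each cut of the new multigraph is a cut of the old one. So from $K_8\cup K_4$, with $34$ edges and maximum cut $16+4=20$, we obtain $K_8$ with the six edges inside a set of four vertices doubled, still with maximum cut $20$. One can also identify two \emph{adjacent} vertices of $K_N$, $N\ge3$, and discard the loop. This costs a single edge, and the maximum cut remains $\lfloor N^2/4\rfloor$, since some balanced partition has the two vertices on the same side. Multigraphs with small maximum cut can thus be quite different from unions of cliques, and can come within one edge of them.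

Conjecture 2.4 of \cite{JP} states that $f(m)=f_w(m)$ for every $m$. The following is known: for sufficiently large $n$ and $0\le k<n$, if $m=\binom n2+k$ then
\[
 f_w(m)=\min\{\lfloor (n+1)^2/4\rfloor,\ \lfloor n^2/4\rfloor+f_w(k)\},
\]
and consequently $|f(m)-f_w(m)|$ is bounded by a constant. We prove the conjecture, without using this formula.

\begin{theorem}\label{thm:main}
For every $m\ge0$, $f(m)=f_w(m)=g(m)$.
\end{theorem}

One direction is immediate. If $\sum_i\binom{n_i}2\ge m$, then an $m$-edge subgraph of the disjoint union of the $K_{n_i}$ is simple and has maximum cut at most $\sum_i\lfloor n_i^2/4\rfloor$. So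
\begin{equation}\label{eq:easy}
 f_w(m)\le f(m)\le g(m),
\end{equation}
and the task is to prove $f_w(m)\ge g(m)$: every multigraph with $m$ edges has a cut of size at least $g(m)$.

\section{The idea, on an example}\label{sec:idea}

A partition is described by a signing $\varepsilon\in\{\pm1\}^V$. Its \emph{surplus} is
\[
 S(\varepsilon)=-\sum_{\{s,t\}}w(s,t)\,\varepsilon_s\varepsilon_t=2\,\mathrm{cut}(\varepsilon)-m .
\]
By identifying nonadjacent vertices we may assume that all pairs of vertices are adjacent, so that $G=K_v+H$ (multiplicities added) with $H$ a multigraph. If we give opposite signs to the ends of each edge of a matching of $H$, pair up the other vertices in the same way, and orient the pairs by independent fair coins, the expected surplus is at least $\lfloor v/2\rfloor$ plus the weight of the matching. Hence in a counterexample $H$ has only light matchings, so all its edges are met by a small set of vertices (the ends of a maximal matching). The following example has a vertex meeting nearly all edges of $H$.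

\medskip
\noindent\textbf{Example.} Let $V=\{s,p,q,r\}\cup L$, $|V|=v\ge4$. Join $s$ to every other vertex by two edges, join $p,q,r$ pairwise by two edges, and all remaining pairs by one edge. Then $m=\binom v2+(v-1)+3=\binom{v+1}2+2$, and the cliques $K_{v+1},K_2,K_2$ show $g(m)\le\lfloor (v+1)^2/4\rfloor+2$. So we look for a cut of size $\lfloor (v+1)^2/4\rfloor+2$, that is, for a surplus of $2(\lfloor (v+1)^2/4\rfloor+2)-m=\lfloor (v+1)/2\rfloor+2$. Here $H$ is a star plus a triangle, and its heaviest matching has weight $2$. So matchings give only the surplus $\lfloor v/2\rfloor+2$, which is too little by $1$ when $v$ is odd.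

The remedy is to treat $s$ as \emph{two} vertices of a larger clique, identified. Put $b_s=2$ and $b_t=1$ for $t\ne s$. Then
\[
 w(t,t')=b_tb_{t'}+R(t,t'),
\]
where $R=1$ on the three pairs inside $\{p,q,r\}$ and $R=0$ on all others. Cut the remainder $R$ as well as possible, by placing $p,q$ on one side and $r$ on the other. Put $s$ with $r$; the two sides have $b$-weights $2$ and $3$. Finally distribute the vertices of $L$, which see no $R$-edge, so that the $b$-weights of the two sides differ by at most $1$. The total $b$-weight is $N=v+1$, so the products $b_tb_{t'}$ contribute $\lfloor N^2/4\rfloor$ and the cut has size $\lfloor (v+1)^2/4\rfloor+2\ge g(m)$.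

\medskip
The general proof finds this picture in a minimal counterexample. Write $m=\binom n2+k$ with $0\le k<n$, and let $G$ have $v=n-j$ vertices. If $j=0$, a direct argument works. If $j\ge1$, then $H$ has at least $jv$ edges. The Gallai--Edmonds theorem shows that all vertices outside a small set $X$ are \emph{clones}: in $H$ they are joined only to a few \emph{hubs}, and all in the same way. Let $y$ be the $H$-degree of a clone. The hubs turn $K_v$ into a clique with $N=v+y$ vertices, some of them identified, and the remainder $R$ lives on $X$. The minimality of $m$ provides a good cut of $R$, and the clones restore the balance, provided that $X$ is small enough. If $y\ge j$, it always is, and the proof is finished. If $y<j$, at least $(j-y)v$ edges of $H$ are not accounted for by the hubs and must be crowded into $X$. We show that then either $X$ is small enough, or there are too many of these edges.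

\section{The function $g$}\label{sec:g}

Three facts follow at once from the definitions.
\begin{align}
 g(m)&\le\lfloor N^2/4\rfloor+g\big(m-\tbinom N2\big)&&\text{if }N\ge2,\ \tbinom N2\le m;\label{eq:G1}\\
 g(m)&\le\lfloor N^2/4\rfloor&&\text{if }N\ge2,\ \tbinom N2\ge m;\label{eq:G2}\\
 f_w(k)&\le f_w(k')&&\text{if } k\le k'.\label{eq:mono}
\end{align}
For \eqref{eq:mono}, delete edges from an extremal multigraph.

Since $\binom N2$ is close to $2\lfloor N^2/4\rfloor$, we measure $g$ by the surplus
\[
 D(k)=2g(k)-k .
\]
Let $k=\binom N2+k'$ with $0\le k'<N$, $N\ge2$; each $k\ge1$ has exactly one such representation. Apply \eqref{eq:G1} with $N$ and \eqref{eq:G2} with $N+1$. By \eqref{eq:clique} and $\lfloor (N+1)^2/4\rfloor=\lfloor N^2/4\rfloor+\lceil N/2\rceil$,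
\begin{equation}\label{eq:D}
 D(k)\le\lfloor N/2\rfloor+\min\{D(k'),\ 2\lceil N/2\rceil-k'\}.
\end{equation}
We need to know that a large surplus $D(k)$ requires a large $k$.

\begin{lemma}\label{lem:D}
$D(0)=0$. Let $d$ be an integer with $D(k)\ge d$. If $d=3,4,5,6,7$, then $k\ge5,8,17,26,33$, respectively. If $d\ge5$, then $k\ge\frac23d^2$.
\end{lemma}

\begin{proof}
Define $U(0)=0$ and, for $k=\binom N2+k'$ as above, $U(k)=\lfloor N/2\rfloor+\min\{U(k'),2\lceil N/2\rceil-k'\}$. By \eqref{eq:D} and induction, $D\le U$. Also $U\ge0$, since $2\lceil N/2\rceil-k'\ge1$. Row $N$ of the following table lists $U(k)$ for $k'=0,1,\dots,N-1$; it is computed from the earlier values, which begin $U(0),\dots,U(9)=0,1,2,1,2,3,2,3,4,3$.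
\begin{center}
\begin{tabular}{c|c|l}
$N$ & $k$ & $U(k)$\\ \hline
2 & 1--2 & 1, 2\\
3 & 3--5 & 1, 2, 3\\
4 & 6--9 & 2, 3, 4, 3\\
5 & 10--14 & 2, 3, 4, 3, 4\\
6 & 15--20 & 3, 4, 5, 4, 5, 4\\
7 & 21--27 & 3, 4, 5, 4, 5, 6, 5\\
8 & 28--35 & 4, 5, 6, 5, 6, 7, 6, 5\\
9 & 36--44 & 4, 5, 6, 5, 6, 7, 6, 7, 6\\
10 & 45--54 & 5, 6, 7, 6, 7, 8, 7, 8, 7, 6
\end{tabular}
\end{center}
The first $k$ with $U(k)\ge1,2,\dots,8$ are $1,2,5,8,17,26,33,50$, and $U\le 8$ in the table. Hence, for $k\le54$, $U(k)^2\le2k$ always, and $U(k)^2\le\frac32k$ whenever $U(k)\ge5$. (The tightest cases of the latter are $25\le25.5$ and $49\le49.5$.)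

Let $N\ge11$, so that $k\ge55$, and assume inductively that $U(k')^2\le2k'$. We show that $U(k)^2\le\frac32k$; all claims then follow. Put $t=\min\{U(k'),2\lceil N/2\rceil-k'\}\ge0$. Then $k'\ge t^2/2$ and $t\le N+1-k'\le N+1-t^2/2$, so
\[
 (t+1)^2\le2N+3 .
\]
Since $U(k)\le \frac N2+t$ and $k'\ge t^2/2$, it suffices that $(\frac N2+t)^2\le\frac32\big(\binom N2+\frac{t^2}2\big)$, which after division by $N$ reads
\[
 t+\frac{t^2}{4N}\le\frac N2-\frac34 .
\]
For $N=11$ we have $t\le4$ and $4+\frac{16}{44}<4.75$. For $N\ge12$, $t^2\le2N+2$ gives $\frac{t^2}{4N}\le\frac12+\frac1{2N}<0.55$, and it remains to see that $\sqrt{2N+3}-1+0.55\le\frac N2-\frac34$. At $N=12$ the left side is less than $4.75$ and the right side is $5.25$. For larger $N$ the inequality persists, because the left side has derivative $(2N+3)^{-1/2}<\frac12$.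
\end{proof}

\section{Matchings and random signings}\label{sec:tools}

For a multigraph $H$ let $w_H$ be its multiplicity function and $\nu(H)$ the maximum total weight (number of edges of $H$, with multiplicity) of a matching, that is, of a set of disjoint pairs of vertices.

\begin{lemma}\label{lem:match}
Let $H$ have $x\ge2$ vertices and $h$ edges, and let $\nu=\nu(H)$.
\begin{itemize}
\item[(a)] $h\le\nu(x-1)$ if $x$ is even, and $h\le\nu x$ if $x$ is odd.
\item[(b)] If $x$ is odd and $\nu<\frac{x-1}2$, then $h\le\nu(x-1)$.
\end{itemize}
\end{lemma}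

The condition on $\nu$ in (b) is needed: for odd $x\ge3$, $K_x$ has $\nu=\frac{x-1}2$ and $h=\nu x$.

\begin{proof}
(a) A uniformly random perfect (for $x$ odd: near-perfect) matching of the vertex set contains a given pair with probability $\frac1{x-1}$ (respectively $\frac1x$). So some matching has weight at least $\frac h{x-1}$ (respectively $\frac hx$).

(b) Let $M$ be a matching of weight $\nu$ all of whose pairs have weight at least $1$, and let $\mu\le\nu$ be the number of its pairs. If $\mu=0$, then $h=0$. Let $\mu\ge1$, let $Y$ be the set of vertices covered by $M$, let $S$ be the set of the others, and $\sigma=|S|=x-2\mu$. As $2\mu<x-1$ and $x$ is odd, $\sigma\ge3$. No edge lies inside $S$, by maximality, and by (a) at most $\nu(2\mu-1)$ edges lie inside $Y$. For $ab\in M$ and distinct $u,u'\in S$, replacing $ab$ by $au,bu'$ shows $w_H(a,u)+w_H(b,u')\le w_H(a,b)$. Arrange $S$ in a cycle and sum this over the $\sigma$ pairs $(u,u')$ of consecutive vertices: at most $\sigma\,w_H(a,b)$ edges join $\{a,b\}$ to $S$. Summing over $M$, we get $h\le\nu(2\mu-1)+\sigma\nu=\nu(x-1)$.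
\end{proof}

Now let $G$ be a multigraph on $V$ with multiplicities $w$, and let $b:V\to\{1,2,\dots\}$. As in the example, put
\[
 N=\sum_sb_s,\qquad \lambda=\sum_s\binom{b_s}2,\qquad R(s,t)=w(s,t)-b_sb_t .
\]
Since $\sum b_s^2=N+2\lambda$, the surplus of a signing is
\begin{equation}\label{eq:surplus}
 S(\varepsilon)=\tfrac12\Big(N+2\lambda-\big(\textstyle\sum_s b_s\varepsilon_s\big)^2\Big)-\sum_{\{s,t\}}R(s,t)\varepsilon_s\varepsilon_t .
\end{equation}
So we want $|\sum b_s\varepsilon_s|\le1$, and this is arranged by vertices with $b=1$.

\begin{lemma}[Balancing]\label{lem:bal}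
Let $B\subseteq V$ be a set of $r$ vertices with $b=1$. Suppose the vertices outside $B$ are signed so that their $b$-weighted sum $P$ satisfies $|P|\le r+1$. Then $B$ can be signed so that $|\sum_sb_s\varepsilon_s|\le1$. In that case $(\sum_s b_s\varepsilon_s)^2$ is $0$ if $N$ is even and $1$ if $N$ is odd.
\end{lemma}

\begin{proof}
We may assume $P\ge0$. The signs on $B$ can sum to any integer in $[-r,r]$ congruent to $r$ modulo $2$. If $P=r+1$, take all of them negative. If $P\le r$, choose the sum $-P$ or $-P+1$, whichever has the parity of $r$; it lies in $[-r,r]$ (for $r=0$ it is $-P=0$). The last statement holds since $\sum b_s\varepsilon_s\equiv N\pmod 2$.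
\end{proof}

The next lemma is our source of lower bounds for the surplus. Pairs of vertices of large $R$-value receive opposite signs; in addition we gain $1$ from each pair of vertices which are distinguished by their $R$-values to the other vertices.

\begin{lemma}[Signing]\label{lem:sign}
Let $V$ be partitioned into a set $Q$ of \emph{free} vertices, a set $B$ of \emph{balancing} vertices, and pairs of two kinds, \emph{coin pairs} and \emph{test pairs}. Suppose that
\begin{itemize}
\item[(i)] $b=1$ on $B$ and on all vertices of pairs, and $\sum_{s\in Q}b_s\le|B|+1$;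
\item[(ii)] $R(s,t)=0$ whenever $s\in B$;
\item[(iii)] there is a set $A\subseteq V$, disjoint from $B$ and from all test pairs and containing at most one vertex of each coin pair, such that for each test pair $\{u,u'\}$ we have $R(s,u)=0$ and $R(s,u')=0$ for all $s\notin A$ (other than $u$, respectively $u'$), and $R(s,u)\ne R(s,u')$ for some $s\in A$.
\end{itemize}
Then
\[
 \max_\varepsilon S(\varepsilon)\ \ge\ \lfloor N/2\rfloor+\lambda+\sum_{\{s,t\}\text{ coin pair}}R(s,t)+(\text{number of test pairs}).
\]
\end{lemma}

\begin{proof}
Give the free vertices independent fair signs. Give opposite signs to the two vertices of each pair, where the coin pairs are oriented by further independent fair coins. The pairs do not contribute to $\sum b_s\varepsilon_s$, and the free vertices contribute at most $|B|+1$ in absolute value. By Lemma~\ref{lem:bal} we can sign $B$, as a function of the signs on $Q$, so that $|\sum b_s\varepsilon_s|\le1$; then the first term of \eqref{eq:surplus} equals $\lfloor N/2\rfloor+\lambda$. Orient the test pairs last, as follows. By (iii), the terms of $-\sum R(s,t)\varepsilon_s\varepsilon_t$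 involving a test pair $\{u,u'\}$ add up to
\[
 -\varepsilon_u\sum_{s\in A}\varepsilon_s\Delta_s,\qquad \Delta_s=R(s,u)-R(s,u'),
\]
and $\varepsilon_u$ is chosen to make this equal to $\big|\sum_{s\in A}\varepsilon_s\Delta_s\big|$. The vertices of $A$ are free or lie in different coin pairs, so the signs $\varepsilon_s$, $s\in A$, are independent and fair. Fix $s$ with $\Delta_s\neq0$. Conditionally on the signs of the other vertices of $A$, the expectation of this absolute value has the form $\frac12(|c+\Delta_s|+|c-\Delta_s|)\ge|\Delta_s|\ge1$.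

Take the expectation of the remaining terms. A coin pair contributes $R(s,t)$. Terms meeting $B$ vanish. Any other two vertices which lie in $Q$ or in coin pairs have independent fair signs, so they contribute $0$.
\end{proof}

For $b\equiv1$ we have $N=v:=|V|$, $\lambda=0$, $R=w-1$. If all pairs are adjacent and $H=G-K_v$, so that $R=w_H\ge0$, then taking a heaviest matching of $H$, extended to a perfect or near-perfect one, as the set of coin pairs (with at most one free vertex) gives
\begin{equation}\label{eq:nu}
 \max_\varepsilon S(\varepsilon)\ge\lfloor v/2\rfloor+\nu(H).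
\end{equation}

\section{A minimal counterexample}\label{sec:min}

Suppose Theorem~\ref{thm:main} fails. By \eqref{eq:easy} there is a minimal $m$ with $f_w(m)<g(m)$. Then $m\ge1$ and
\begin{equation}\label{eq:min}
 f_w(k)=g(k)\quad\text{for } 0\le k<m .
\end{equation}
Among the multigraphs with $m$ edges and $f(G)=f_w(m)$ let $G$ have the fewest vertices. Identifying two nonadjacent vertices keeps all $m$ edges, creates no loop and does not increase $f$, so any two vertices of $G$ are adjacent. From now on,
\[
 V=V(G),\quad v=|V|\ge2,\quad m=\tbinom n2+k\ \ (0\le k<n,\ n\ge2),\quad H=G-K_v,\ \ w_H=w-1\ge0 .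
\]
From $\binom v2\le m<\binom{n+1}2$ we get $v\le n$.

\begin{proposition}\label{prop:vn}
$v<n$.
\end{proposition}

\begin{proof}
Let $v=n$. Then $H$ has $k<m$ edges, so by \eqref{eq:min} it has a cut with at least $g(k)$ edges. Pick $r=\min\{g(k),\lceil n/2\rceil\}$ of these edges, and let $A',B'$ be the sets of their ends on the two sides. Both have at most $r\le\lceil n/2\rceil$ elements. Since they are disjoint, one of them, say $B'$, has at most $\lfloor n/2\rfloor$ elements. So there is a partition of $V$ into a part of size $\lceil n/2\rceil$ containing $A'$ and a part of size $\lfloor n/2\rfloor$ containing $B'$. In $G$ it cuts at least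
\[
 \lfloor n^2/4\rfloor+r=\min\{\lfloor n^2/4\rfloor+g(k),\ \lfloor (n+1)^2/4\rfloor\}\ge g(m)
\]
edges, by \eqref{eq:G1} and \eqref{eq:G2}, contradicting $f(G)<g(m)$.
\end{proof}

So $v=n-j$ with $j\ge1$, and the number of edges of $H$ is
\begin{equation}\label{eq:h}
 h=\tbinom n2+k-\tbinom v2=jv+\tbinom j2+k .
\end{equation}
We compare surpluses with those of cliques. Put
\[
 e=\max_\varepsilon S(\varepsilon)-\lfloor v/2\rfloor,\qquad d=D(m)-\lfloor n/2\rfloor,\qquad \delta_i=\lfloor (v+i)/2\rfloor-\lfloor v/2\rfloor .
\]
Here $e$ is what $G$ achieves beyond $K_v$, and $d$ is what is demanded beyond $K_n$. As $f(G)\le g(m)-1$, we have $\max S=2f(G)-m\le D(m)-2$, that is,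
\begin{equation}\label{eq:e}
 e\le d-2+\delta_j,\qquad \delta_j=\lceil j/2\rceil\ (n\text{ even}),\quad \delta_j=\lfloor j/2\rfloor\ (n\text{ odd}).
\end{equation}
Apply \eqref{eq:D} to $m=\binom n2+k$. First, $D(k)\ge d$, so Lemma~\ref{lem:D} applies to $k$ and $d$. Second, $d\le 2\lceil n/2\rceil-k$, so
\begin{equation}\label{eq:n}
 n\ge k+d\ \ (n\text{ even}),\qquad n\ge k+d-1\ \ (n\text{ odd}).
\end{equation}
By \eqref{eq:nu}, $e\ge\nu(H)$. With Lemma~\ref{lem:match}(a),
\begin{equation}\label{eq:ev}
 ev\ge h,\qquad\text{and}\quad e(v-1)\ge h\ \text{ if $v$ is even}.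
\end{equation}
Since $h\ge jv$, this gives $e\ge j$, and \eqref{eq:e} gives $d\ge j+2-\frac{j+1}2\ge2$. Hence $D(k)\ge2$ and $k\ge1$. Now $h>jv$, so $e\ge j+1$ and $d\ge j+3-\frac{j+1}2=\frac{j+5}2$. We record
\begin{equation}\label{eq:first}
 e\ge j+1,\qquad d\ge3,\qquad j\le2d-5 .
\end{equation}

\section{Hubs and clones}\label{sec:hubs}

In this section and the next we assume
\begin{equation}\label{eq:large}
 v\ge3e+2 .
\end{equation}
The assumption guarantees enough vertices outside the exceptional structures below. It will turn out to hold in all cases but one, which has $v=7$ and is treated by hand.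

The idea of this section is as follows. Matchings of $H$ have weight at most $e$. By the Gallai--Edmonds theorem, many vertices are then left unmatched and have all their $H$-neighbors in a small set $A$. Two such vertices which are joined to $A$ in different ways form a test pair in Lemma~\ref{lem:sign} and add $1$ to the surplus. So there are few disjoint pairs of this kind, and the unmatched vertices outside them are all joined to $A$ in the same way.

Let $\Gamma$ be the simple graph on $V$ whose edges are the pairs with $w_H\ge1$. A connected graph is \emph{factor-critical} if deleting any one vertex leaves a graph with a perfect matching; such a graph has an odd number of vertices. Let $I$ be the set of vertices missed by some maximum matching of $\Gamma$, let $A$ be the set of vertices outside $I$ with a neighbor in $I$, and let $C=V\setminus(I\cup A)$. The Gallai--Edmonds theorem \cite[Theorem 3.2.1]{LP} states that the components of $\Gamma[I]$ are factor-critical, and that every maximum matching consists of a perfect matching of $\Gamma[C]$, a near-perfect matching of each component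 of $\Gamma[I]$, and edges joining all vertices of $A$ to distinct components of $\Gamma[I]$. By definition no edge joins $I$ to $C$.

The one-vertex components of $\Gamma[I]$ are called \emph{singles}; all their $H$-neighbors lie in $A$. Let the other components of $\Gamma[I]$ have vertex sets $K_i$ with $|K_i|=2q_i+1\ge3$. Put
\[
 a=|A|,\qquad F=C\cup\bigcup_iK_i,\qquad \varphi=\tfrac12|C|+\sum_iq_i .
\]
Then $V$ is the disjoint union of $A$, $F$ and the set of singles, $|F|\le3\varphi$, and maximum matchings of $\Gamma$ have exactly $a+\varphi$ edges. The \emph{vector} of a single $u$ is $(w_H(s,u))_{s\in A}$. For a maximum matching $M$ of $\Gamma$ let $p(M)$ be the maximum number of disjoint pairs of singles which are unmatched by $M$, the two members of each pair having different vectors. Choose $M$ with $p=p(M)$ as large as possible, and fix $p$ such pairs.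

\begin{lemma}\label{lem:one}
$a+\varphi+p\le e$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:sign} with $b\equiv1$, $R=w_H$, and the set $A$ defined above. The test pairs are the $p$ fixed pairs. The coin pairs are the edges of $M$ and arbitrary pairs of the remaining vertices; at most one vertex is left over and is free, and $B=\emptyset$. Each vertex of $A$ lies in an edge of $M$ whose other end is in $I$, so (iii) holds. The edges of $M$ have $R\ge1$, and all coin pairs have $R\ge0$. So $\max S\ge\lfloor v/2\rfloor+(a+\varphi)+p$.
\end{proof}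

Let $U$ be the set of unmatched singles outside the $p$ fixed pairs. At most $a$ singles are matched, so
\begin{equation}\label{eq:U}
 |U|\ge v-a-|F|-a-2p\ge v-3(a+\varphi+p)\ge v-3e\ge2 .
\end{equation}
By maximality of $p$, all members of $U$ have the same vector $(y_s)_{s\in A}$. Let $L$ be the set of all singles with this vector, the \emph{clones}, and let $Z$ be the set of the other singles. Put $y=\sum_{s\in A}y_s$, the $H$-degree of each clone, and
\[
 A_1=\{s\in A:y_s\ge1\}\ (\text{the \emph{hubs}}),\quad A_0=A\setminus A_1,\quad a_1=|A_1|\le y,\quad \ell=|L|,\ z=|Z| .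
\]
Figure~\ref{fig:structure} shows the resulting structure.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[box/.style={draw,rounded corners,minimum height=7mm,font=\small}]
\node[box] (A1) at (1.5,2.2) {hubs $A_1$};
\node[box] (A0) at (6,2.2) {$A_0$};
\node[box] (L) at (0,0) {clones $L$};
\node[box] (Z) at (3,0) {other singles $Z$};
\node[box] (K) at (6.3,0) {components $K_i$};
\node[box] (C) at (9,0) {$C$};
\draw[very thick] (A1)--(L);
\draw (A1)--(Z);
\draw (A0)--(Z);
\draw (A1)--(K);
\draw (A0)--(K);
\draw (A1)--(C);
\draw (A0)--(C);
\draw (A1)--(A0);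
\end{tikzpicture}
\caption{Where the edges of $H$ can lie. Each hub $s$ is joined to every clone by exactly $y_s\ge1$ edges of $H$ (thick line), and clones have no other $H$-edges. Besides the edges drawn, there may be edges inside $A_1$, inside $A_0$, inside $C$ and inside each $K_i$, but none between different $K_i$. At most $3e$ vertices are not clones, by \eqref{eq:x} and Lemma~\ref{lem:one}.}
\label{fig:structure}
\end{figure}

\begin{lemma}\label{lem:Z}
Each of the $p$ fixed pairs contains exactly one clone. No hub is matched by $M$ to a member of $Z$. If a vertex of $A_0$ is matched to a single, then this single is in $Z$.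
\end{lemma}

\begin{proof}
Two clones have equal vectors, so a fixed pair contains at most one. If it contained none, we could pair its two members with two different members of $U$ instead and increase $p$.

Suppose a hub $s$ is matched to $u\in Z$. Choose distinct $u',u''\in U$. Since $y_s\ge1$, $su'$ is an edge of $\Gamma$, and replacing $su$ by $su'$ in $M$ gives a maximum matching $M'$. It leaves unmatched $u$, $u''$ and the members of the $p$ fixed pairs. As $u$ and $u''$ have different vectors, $p(M')\ge p+1$, contradicting the choice of $M$.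

The last claim holds since clones are not adjacent in $\Gamma$ to vertices of $A_0$.
\end{proof}

Let $\alpha$ and $\beta$ be the numbers of vertices of $A_0$ matched by $M$ to singles and into the sets $K_i$, respectively, so that $\alpha+\beta=a-a_1$. By Lemma~\ref{lem:Z}, exactly $\alpha$ members of $Z$ are matched. Exactly $p$ are unmatched, one in each fixed pair, since $U\subseteq L$. Hence $z=\alpha+p$. Put
\[
 \psi=\alpha+\beta+\varphi+p,\qquad X=V\setminus L=A\cup F\cup Z,\qquad x=|X|=v-\ell .
\]
Lemma~\ref{lem:one} reads $a_1+\psi\le e$. Moreover $x=a_1+\alpha+\beta+|F|+\alpha+p$, so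
\begin{equation}\label{eq:x}
 x\le a_1+2\alpha+\beta+3\varphi+p\le a_1+3\psi .
\end{equation}
Similarly, $\ell-a_1-p=v-x-a_1-p\ge v-(2a_1+2\alpha+\beta+3\varphi+2p)$, so
\begin{equation}\label{eq:ell}
 \ell-a_1-p\ge v-2a_1-3\psi\ge v-3e\ge2 .
\end{equation}
Lemma~\ref{lem:one} counts each hub only once. Matched to a clone, a hub $s$ counts $y_s$ times.

\begin{lemma}\label{lem:y}
$y+\psi\le e$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:sign} again with $b\equiv1$ and $B=\emptyset$. The coin pairs are: each hub $s$ with a clone of its own, with $R=y_s$; each vertex of $A_0$ with its $M$-partner; the $\varphi$ edges of $M$ inside $C$ and inside the $K_i$; and the vertices left over, paired arbitrarily, with at most one remaining free. The test pairs are the $p$ unmatched members of $Z$, each with an unused clone of its own; there are enough clones by \eqref{eq:ell}, and the two vectors differ. Vertices of $A$ lie in different coin pairs. We obtain $e\ge y+(\alpha+\beta)+\varphi+p=y+\psi$.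
\end{proof}

\section{The hidden larger clique}\label{sec:clique}

We keep the assumption \eqref{eq:large}. Following the example of Section~\ref{sec:idea}, put
\[
 b_s=1+y_s\ (s\in A),\qquad b_s=1\ (s\notin A),
\]
with $N,\lambda,R$ as in Section~\ref{sec:tools}. Then $N=v+y$, and $\lambda=\sum_{s\in A}\binom{1+y_s}2\ge y$. If $u$ is a clone, then $w(s,u)=1+y_s=b_s$ for $s\in A$ and $w(t,u)=1$ for $t\notin A$; so $R$ vanishes on all pairs meeting $L$. Between vertices with $b=1$ we have $R=w_H\ge0$. But $R$ may be negative on pairs containing a hub.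

\subsection*{The hubs also use up surplus}

With respect to these weights, the larger clique and its identified vertices already give the surplus $\lfloor N/2\rfloor+\lambda$. This leaves less room for the exceptional structures counted by $\psi$.

\begin{lemma}\label{lem:lambda}
$\delta_y+\lambda+\psi\le e$.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:sign} with this $b$. The hubs are the free vertices. The coin pairs are: each vertex of $A_0$ with its $M$-partner; the $\varphi$ edges of $M$ inside $C$ and inside the $K_i$; and the remaining vertices of the $K_i$ paired among themselves, at most one of them with a clone. The test pairs are the $p$ unmatched members of $Z$, each with a clone of its own. By \eqref{eq:ell} there are enough clones. The other clones form $B$, so $|B|\ge\ell-p-1$. Every vertex is now a hub, in a pair, or in $B$, and all vertices in pairs or in $B$ have $b=1$.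

For (i) we need $a_1+y\le|B|+1$. Indeed, by \eqref{eq:ell}, $|B|+1\ge\ell-p\ge v-a_1-3\psi$, and by Lemma~\ref{lem:y} and $a_1\le y$,
\[
 2a_1+y+3\psi\le3(y+\psi)\le3e\le v .
\]
Condition (ii) holds since $R$ vanishes on all pairs meeting $L$. For (iii), take the set $A$. It is disjoint from $B$ and the test pairs and meets each coin pair in at most one vertex. Let $\{u,u^*\}$ be a test pair with $u\in Z$, $u^*\in L$. Then $R(\cdot,u^*)=0$, $R(t,u)=w_H(t,u)=0$ for $t\notin A$, and $R(s,u)=w_H(s,u)-y_s$ for $s\in A$, which is nonzero for some $s$ because $u$ is not a clone.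

The $\alpha+\beta+\varphi$ coin pairs which are edges of $M$ have $R=w_H\ge1$, the other coin pairs have $R\ge0$, and there are $p$ test pairs. So $\max S\ge\lfloor N/2\rfloor+\lambda+\psi$, and $\lfloor N/2\rfloor=\lfloor v/2\rfloor+\delta_y$.
\end{proof}

Put $e_R=e-\delta_y-\lambda$, the part of the excess left for the remainder $R$. By Lemma~\ref{lem:lambda}, $\lambda\ge y\ge a_1$ and \eqref{eq:x},
\begin{equation}\label{eq:eR}
 \psi\le e_R\le e-\delta_y-y,\qquad x\le a_1+3\psi\le y+3e_R .
\end{equation}

\subsection*{Cutting the remainder}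

We can now use the minimality of $m$ a second time: it provides a good cut of $R$ inside $X$, and the clones, which see no $R$, balance the $b$-weights. Let $k_b=m-\binom N2$.

\begin{proposition}[Completion criterion]\label{prop:comp}
It is impossible that $2x+y\le v+1$. If $k_b\ge1$, it is impossible that $2x+y\le v+3$.
\end{proposition}

\begin{proof}
Since $\sum_{\{s,t\}}b_sb_t=\frac12(N^2-N-2\lambda)$, we have $\sum_{\{s,t\}}R(s,t)=k_b+\lambda\ge k_b$, and all nonzero values of $R$ are on pairs inside $X$. Let $\kappa=\max\{k_b,0\}$. As $m\ge1$ and $N\ge2$, $\kappa<m$.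

We claim that $X$ has a partition whose $R$-cut (the sum of $R$ over the pairs it separates) is at least $g(\kappa)$, with both parts nonempty if $\kappa\ge1$. For $\kappa=0$ take the trivial partition. Let $\kappa\ge1$. As long as there are two points of $X$ with $R\le0$ between them, identify them, adding their $R$-values to each other point. The total of $R$ over pairs of distinct points never decreases, so it stays at least $\kappa\ge1$, and cuts of the new system are cuts of the old one. At the end all values of $R$ are positive integers, so we have a loopless multigraph with at least $\kappa$ edges. By \eqref{eq:mono} and \eqref{eq:min} it has a cut of size at least $f_w(\kappa)=g(\kappa)\ge1$, and both parts of this cut are nonempty.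

Let $P$ be the $b$-weighted sum of the corresponding signing of $X$. The total $b$-weight of $X$ is $x+y$, so $|P|\le x+y$, and $|P|\le x+y-2$ if $\kappa\ge1$. Under either of the hypotheses to be excluded, $|P|\le v-x+1=\ell+1$. By Lemma~\ref{lem:bal} the clones can be signed so that the $b$-weights of the two sides differ by at most $1$. The product of these two $b$-weights is then $\lfloor N^2/4\rfloor$, so the cut of $G$ has size at least
\[
 \lfloor N^2/4\rfloor+g(\kappa)\ge g(m),
\]
by \eqref{eq:G1} if $k_b\ge0$ and by \eqref{eq:G2} if $k_b<0$. This contradicts $f(G)<g(m)$.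
\end{proof}

\begin{lemma}\label{lem:count}
$h-y\ell\le ex$, or equivalently $h-yv\le(e-y)x$.
\end{lemma}

\begin{proof}
No $H$-edge joins two clones, and each clone has $H$-degree $y$. So $H[X]$ has exactly $h-y\ell$ edges. Apply Lemma~\ref{lem:match}(a), with $\nu(H[X])\le\nu(H)\le e$; if $x\le1$, then $h-y\ell=0$. The second form follows from $\ell=v-x$.
\end{proof}

\subsection*{Enough hubs, and too few hubs}

\begin{proposition}\label{prop:yj}
If $v\ge3e+2$, then $y<j$.
\end{proposition}

\begin{proof}
Let $y\ge j$. Then $\delta_y\ge\delta_j$, and \eqref{eq:eR}, \eqref{eq:e} give $e_R\le d-2-y$. So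
\[
 2x+y\le3y+6e_R\le6(d-2)-3y\le6(d-2)-3j .
\]
This is at most $v+1=n-j+1$ provided $n\ge6d-13-2j$, hence if $n\ge6d-15$. By \eqref{eq:n}, $n\ge k+d-1$, so $k\ge5d-14$ suffices. Lemma~\ref{lem:D} gives this: $5\ge1$ for $d=3$, $8\ge6$ for $d=4$, and for $d\ge5$ we have $k\ge\frac23d^2$ while $\frac23d^2-5d+14$ has negative discriminant. This contradicts Proposition~\ref{prop:comp}.
\end{proof}

So there are too few hubs to account for the at least $jv$ edges of $H$. Put
\[
 \tau=j-y\ge1,\qquad \eta=\delta_j-\delta_y .
\]
Then $N=v+y=n-\tau$, so $k_b\ge\binom n2-\binom{n-1}2=n-1\ge1$, and $\eta=\lfloor\frac n2\rfloor-\lfloor\frac{n-\tau}2\rfloor$ equals $\lceil\tau/2\rceil$ if $n$ is even and $\lfloor\tau/2\rfloor$ if $n$ is odd. The next proposition collects what the completion criterion and the count of edges inside $X$ say in this case.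

\begin{proposition}\label{prop:fewhubs}
Let $v\ge3e+2$. Then
\begin{align}
 k&\le5d-16+6\eta+\tau-2y\quad(n\text{ even}),\qquad k\le5d-15+6\eta+\tau-2y\quad(n\text{ odd}).\label{eq:kup}
\end{align}
Let $\Lambda=(\tau+1)k+\tau(d-1)-\frac{\tau(\tau+1)}2$ and $\Lambda^*=\Lambda+\tau$ if $n$ is even, $\Lambda^*=\Lambda$ if $n$ is odd. Then
\begin{equation}\label{eq:Lam}
 \Lambda^*\le h-yv\le(e-y)x\le3(d-2+\eta)^2,
\end{equation}
where $0\le e-y\le d-2+\eta$ and $x\le3(d-2+\eta)-2y$.
\end{proposition}

\begin{proof}
By \eqref{eq:eR} and \eqref{eq:e}, $e_R\le d-2+\eta-y$, so $x\le y+3e_R\le3(d-2+\eta)-2y$ and $2x+y\le6(d-2+\eta)-3y$. As $k_b\ge1$, Proposition~\ref{prop:comp} gives $2x+y\ge v+4=n-y-\tau+4$. Hence $n\le6d-16+6\eta+\tau-2y$, and \eqref{eq:n} yields \eqref{eq:kup}.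

By Lemma~\ref{lem:y}, $e-y\ge0$. By \eqref{eq:e}, $e-y\le d-2+\eta+\delta_y-y\le d-2+\eta$, since $\delta_y\le\lceil y/2\rceil\le y$. Together with Lemma~\ref{lem:count} this gives the last two inequalities of \eqref{eq:Lam}. Finally, by \eqref{eq:h}, $h-yv=\tau v+\binom j2+k$. Insert $j=y+\tau$ and $v=n-y-\tau\ge k+d-1-y-\tau$, where $1$ may be added on the right if $n$ is even. The result is
\[
 h-yv\ \ge\ (\tau+1)k+\tau(d-1)-\tfrac{\tau(\tau+1)}2+\tfrac{y^2-y}2\ \ge\ \Lambda,
\]
with an additional $\tau$ on the right if $n$ is even.
\end{proof}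

By Lemma~\ref{lem:D}, $k\ge\frac23d^2$ for $d\ge5$. For small $\tau$ this conflicts with \eqref{eq:kup}, where the bound on $k$ is linear in $d$. For larger $\tau$ it conflicts with \eqref{eq:Lam}, where $\Lambda$ contains the term $(\tau+1)k$. It remains to carry out the arithmetic, which is tight for small $d$.

\section{The end of the proof}\label{sec:end}

By \eqref{eq:first}, $d\ge3$. We derive a contradiction for $d\ge5$, $d=4$ and $d=3$.

\subsection{The case $d\ge5$}

Here $k\ge17$ and $k\ge\frac23d^2$.

\medskip\noindent\emph{We have $v\ge3e+2$.} If $e=j+1$, then $ev\ge h$ and \eqref{eq:h} give $v\ge k+\binom j2\ge17+\binom j2\ge3j+5=3e+2$, since $j^2-7j+24>0$. Let $e\ge j+2$. Then \eqref{eq:e} gives $j+2\le d-2+\frac{j+1}2$, that is, $j\le2d-7$. For $n$ even,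
\[
 v\ge k+d-j,\qquad 3e+2\le3(d-2)+\tfrac32(j+1)+2=3d-\tfrac52+\tfrac32j ,
\]
so $k\ge2d-\frac52+\frac52j$ suffices. For $n$ odd,
\[
 v\ge k+d-1-j,\qquad 3e+2\le3(d-2)+\tfrac32j+2=3d-4+\tfrac32j,
\]
so $k\ge2d-3+\frac52j$ suffices. As $j\le2d-7$, in both cases $k\ge7d-20$ is enough, and this holds because $k\ge\frac23d^2$ and $\frac23d^2-7d+20$ has negative discriminant.

\medskip
So Propositions~\ref{prop:yj} and~\ref{prop:fewhubs} apply, and $1\le\tau\le j\le2d-5$.

\medskip\noindent\emph{$\tau=1$.} By \eqref{eq:kup}, $k\le5d-9$ if $n$ is even ($\eta=1$) and $k\le5d-14$ if $n$ is odd ($\eta=0$). But $\frac23d^2>5d-9$ for $d\ge5$, as $\frac23d^2-5d+9$ has the roots $3$ and $\frac92$.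

\medskip\noindent\emph{$\tau=2$.} Here $\eta=1$, and \eqref{eq:kup} gives $k\le5d-7$. For $d\ge6$ we have $\frac23d^2>5d-7$ (at $d=6$: $24>23$, and the difference increases with $d$). For $d=5$, $\Lambda^*\ge\Lambda=3k+2(d-1)-3\ge51+8-3=56$, whereas $3(d-2+\eta)^2=48$, contradicting \eqref{eq:Lam}.

\medskip\noindent\emph{$\tau=3$.} Here $\eta=2$ for $n$ even and $\eta=1$ for $n$ odd, so \eqref{eq:kup} gives $k\le5d-1$. For $d\ge8$ this is false, since $\frac23d^2>5d-1$ (at $d=8$: $42.6\ldots>39$, and the difference increases). Let $d=5,6,7$, so $k\ge17,26,33$. We have $\Lambda=4k+3d-9$.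
If $n$ is odd, $\Lambda^*=\Lambda\ge74,113,144$, whereas $3(d-1)^2=48,75,108$. If $n$ is even, $\Lambda^*=\Lambda+3\ge77,116,147$, whereas $3d^2=75,108,147$. This contradicts \eqref{eq:Lam}, except that equality is possible for $d=7$, $n$ even. In that case $147\le h-yv\le(e-y)x$ with $e-y\le7$ and $x\le21-2y$, which forces $y=0$, $e=7$, $x=21$. Then clones are isolated in $H$, so all $h\ge147$ edges of $H$ lie inside $X$. But $\nu(H[X])\le e=7<10=\frac{x-1}2$, and Lemma~\ref{lem:match}(b) gives $h\le7\cdot20=140$, a contradiction.

\medskip\noindent\emph{$4\le\tau\le2d-5$.} Let $\omega=d-\frac32+\frac\tau2$. If $n$ is even, then $d-2+\eta\le\omega$, and \eqref{eq:Lam} gives $\Lambda+\tau\le3\omega^2$. If $n$ is odd, then $d-2+\eta\le\omega-\frac12$, and $\Lambda\le3\omega^2-3\omega+\frac34\le3\omega^2-\tau$, because $3\omega=3d-\frac92+\frac32\tau\ge\tau+\frac34$. So in both cases $\Lambda+\tau\le3\omega^2$. On the other hand, with $k\ge\frac23d^2$,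
\[
 \Lambda+\tau-3\omega^2\ \ge\ \frac{2\tau-7}3d^2+9d-\frac{27}4-2\tau d+4\tau-\frac54\tau^2 .
\]
The right side is concave in $\tau$, so it is enough to check that it is positive at both ends of the range. At $\tau=4$ it is $\frac{d^2}3+d-\frac{43}4$, which is positive for $d\ge5$. At $\tau=2d-5$ it is
\[
 \tfrac43d^3-\tfrac{44}3d^2+52d-58 ,
\]
which equals $2$ at $d=5$ and increases for $d\ge5$, since its derivative $4d^2-\frac{88}3d+52$ has the roots $3$ and $\frac{13}3$. This is a contradiction.

\subsection{The case $d=4$}

Here $k\ge8$, and $j\le3$ by \eqref{eq:first}. By \eqref{eq:n}, $n\ge12$ if $n$ is even and $n\ge11$ if $n$ is odd. By \eqref{eq:e} and \eqref{eq:first}, $j+1\le e\le2+\delta_j$; this excludes case (c) below. In each of the other cases we check that $v\ge3e+2$. Then $y<j$ by Proposition~\ref{prop:yj}, hence $k_b\ge1$, and for each $y<j$ we contradict either Proposition~\ref{prop:comp}, by showing $2x+y\le v+3$, or Lemma~\ref{lem:count}; only case (f) needs more. The bounds for $x$ come from $x\le y+3e_R$ and $e_R\le e-\delta_y-y$; recall that $\delta_0=0$, that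 $\delta_1$ is $1$ if $v$ is odd and $0$ if $v$ is even, and that $\delta_2=1$.

\medskip\noindent(a) \emph{$n$ odd, $j=1$.} Here $\delta_1=0$, $e=2$, $v\ge10\ge3e+2$. For $y=0$: $x\le6$ and $2x\le12\le v+3$.

\medskip\noindent(b) \emph{$n$ odd, $j=2$.} Here $\delta_2=1$, $e=3$, $v\ge9$ is odd, and $h=2v+1+k\ge2v+9$. As $\nu(H)\le3<\frac{v-1}2$, Lemma~\ref{lem:match}(b) gives $h\le3(v-1)$. So $v\ge12$, hence $v\ge13\ge3e+2$. For $y=1$: $e_R\le1$, $x\le4$, $2x+y\le9\le v+3$. For $y=0$: $x\le9$, and Lemma~\ref{lem:count} gives $35\le h\le27$, which is false.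

\medskip\noindent(c) \emph{$n$ odd, $j=3$.} Here $\delta_3=1$, so $e\le3<j+1$, which is impossible.

\medskip\noindent(d) \emph{$n$ even, $j=2$.} Here $\delta_2=1$, $e=3$, $v$ is even, and $2v+9\le h\le3(v-1)$ by \eqref{eq:ev}. So $v\ge12\ge3e+2$. For $y=1$: $e_R\le2$, $x\le7$, $2x+y\le15\le v+3$. For $y=0$: $x\le9$, and Lemma~\ref{lem:count} gives $33\le h\le27$, which is false.

\medskip\noindent(e) \emph{$n$ even, $j=3$.} Here $\delta_3=2$, $e=4$, $v$ is odd, and $h=3v+3+k\ge3v+11$. By \eqref{eq:ev}, $4v\ge h$, so $v\ge11$. Then $\nu(H)\le4<\frac{v-1}2$, and Lemma~\ref{lem:match}(b) gives $3v+11\le4(v-1)$, so $v\ge15\ge3e+2$. For $y=2$: $e_R\le1$, $x\le5$, $2x+y\le12\le v+3$. For $y=1$: $e_R\le2$, $x\le7$, $2x+y\le15\le v+3$. For $y=0$: $x\le12$, and Lemma~\ref{lem:count} gives $56\le h\le48$, which is false.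

\medskip\noindent(f) \emph{$n$ even, $j=1$.} Here $\delta_1=1$, $2\le e\le3$, $v\ge11$ is odd, $v\ge3e+2$, and $h=v+k\ge19$. We have $y=0$, so $a_1=0$, $A=A_0$, and clones are isolated in $H$: all edges of $H$ lie inside $X$. Also $x\le3e\le9$. By Proposition~\ref{prop:comp}, $2x\ge v+4\ge15$, so $x\ge8$ and $e=3$. The numerical bounds no longer suffice, and we look at the structure. By \eqref{eq:x} and $\psi=\alpha+\beta+\varphi+p\le3$,
\[
 8\le x\le2\alpha+\beta+3\varphi+p\le9-\alpha-2\beta-2p ,
\]
so $\beta=p=0$, $\alpha\le1$ and $z=\alpha$.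

\emph{Let $\alpha=0$.} Then $A=Z=\emptyset$ and $X=F$. Let $\gamma=\frac12|C|$, an integer, and let $r$ be the number of sets $K_i$. Then $8\le x=|F|=2\varphi+r$ with $r\le\sum q_i\le\varphi\le3$, so $\varphi=3$ and $r\ge2$. No edge of $H$ joins different sets among the $K_i$ and $C$, so $\nu(H)=\sum_i\nu(H[K_i])+\nu(H[C])$. Since $\nu(H)\le3=\sum q_i+\gamma$ while $\nu(H[K_i])\ge q_i$ and $\nu(H[C])\ge\gamma$, equality holds throughout. By Lemma~\ref{lem:match}(a), $h\le\sum q_i(2q_i+1)+\gamma(2\gamma-1)$, where the last term is $0$ for $\gamma=0$. The possibilities $(q_i;\gamma)=(1,1,1;0)$, $(2,1;0)$, $(1,1;1)$ give $h\le9,13,7$, contradicting $h\ge19$.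

\emph{Let $\alpha=1$.} Then $|A|=|Z|=1$, say $A=\{c\}$, $Z=\{u\}$, and $cu\in\Gamma$. Also $\varphi\le2$, and $x=|F|+2\ge8$ with $|F|\le3\varphi\le6$. So $|F|=6=3\varphi$, which means that $C=\emptyset$ and $F$ consists of two factor-critical components on three vertices, that is, two triangles $T_1,T_2$ of $\Gamma$. A matching consisting of $cu$, an edge of $T_1$ and an edge of $T_2$ has weight at most $\nu(H)\le3$, so $cu$ and all edges of the triangles have $w_H=1$. For $t\in T_1$, the matching consisting of $ct$, the edge of $T_1$ avoiding $t$, and an edge of $T_2$ shows $w_H(c,t)\le1$; the same holds for $t\in T_2$ with $T_1,T_2$ exchanged. There are no $H$-edges between $T_1$ and $T_2$, or from $u$ to $T_1\cup T_2$. Hence $h\le1+6+6=13<19$, a contradiction.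

\subsection{The case $d=3$}

By \eqref{eq:first}, $j=1$ and $e\ge2$. By \eqref{eq:e}, $e\le1+\delta_1$, so $\delta_1=1$, $n$ is even and $e=2$. Also $k\ge5$, $n\ge k+3\ge8$, and $v=n-1\ge7$ is odd.

If $v\ge9$, then $v\ge3e+2$, so $y=0$ by Proposition~\ref{prop:yj}, and $k_b\ge1$. But $x\le3e_R\le6$ and $2x\le12\le v+3$, contradicting Proposition~\ref{prop:comp}.

Let $v=7$; this is the one case in which \eqref{eq:large} fails. Here $n=8$ and $k\le n-3=5$, so $k=5$, $m=33$ and $h=v+k=12$. Suppose that each of the $35$ partitions of $V$ into parts of sizes $3$ and $4$ cuts at most $7$ edges of $H$. Each edge of $H$ is cut by $2\binom52=20$ of them, so the sizes of these $H$-cuts add up to $240=35\cdot7-5$. An even cut has at most $6$ edges, so at most $5$ of the $35$ cuts are even. The parity of a cut is the parity of the sum of the degrees in $H$ over its part of size $3$. If $o\in\{0,2,4,6\}$ vertices have odd degree, then the number of triples with odd degree sum is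
\[
 o\tbinom{7-o}2+\tbinom o3=0,\ 20,\ 16,\ 20,
\]
respectively, so at least $15$ of the cuts are even, a contradiction. Hence some such partition cuts at least $8$ edges of $H$, and $f(G)\ge12+8=20$. But $K_8$ and $K_4$ have $28+6\ge33$ edges together, so $g(33)\le16+4=20\le f(G)$, contradicting $f(G)<g(m)$.

\medskip
All cases being excluded, no counterexample exists. Therefore $f_w(m)\ge g(m)$ for every $m\ge0$, and with \eqref{eq:easy} this proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}
\bibitem{JP} \emph{Judicious Partitions and Related Problems}, \texttt{https://typeset.io/pdf/judicious-partitions-and-related-problems-4qayjjwb9t.pdf}.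
\bibitem{LP} Lov\'asz and Plummer, \emph{Matching Theory}.
\end{thebibliography}

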